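\title{The Borel Conjecture at an inaccessible cardinal}

\begin{abstract}
Let $\kappa$ be an inaccessible cardinal. A set $X\subseteq 2^\kappa$ is strong measure zero if for every $f\in\kappa^\kappa$ there are $\eta_i\in 2^{f(i)}$, $i<\kappa$, such that every element of $X$ extends some $\eta_i$. The Borel Conjecture $\mathrm{BC}(\kappa)$ says that the strong measure zero sets are exactly the sets of size at most $\kappa$. We show that $\mathrm{BC}(\kappa)$ for an inaccessible $\kappa$ is consistent relative to a supercompact cardinal. The model is an extension by Radin forcing with a measure sequence of regular length $\theta\in[\kappa^{++},2^\kappa]$; in it $\mathfrak b(\kappa)=\mathfrak d(\kappa)=\theta$ and $\operatorname{cov}(\mathcal M_\kappa)=\kappa^+$. We also show in ZFC that $\mathrm{BC}(\kappa)$ implies $\mathfrak b(\kappa)\ge\kappa^{++}$ and $\operatorname{cov}(\mathcal M_\kappa)=\kappa^+$.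
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\kappa$ be an inaccessible cardinal, so that $\kappa^{<\kappa}=\kappa$. The \emph{higher Cantor space} is the set $2^\kappa$ with the topology generated by the clopen sets
\[
[\eta]=\{x\in 2^\kappa : x{\restriction}\operatorname{dom}(\eta)=\eta\},\qquad \eta\in 2^{<\kappa}.
\]
The longer $\eta$ is, the smaller $[\eta]$ is. The following notion of smallness asks for covers by $\kappa$ many basic sets whose sizes are prescribed in advance.

\begin{definition}[Halko]\label{def:smz}
A set $X\subseteq 2^\kappa$ is \emph{strong measure zero} if for every $f\in\kappa^\kappa$ there is a sequence $(\eta_i)_{i<\kappa}$ with $\eta_i\in 2^{f(i)}$ and $X\subseteq\bigcup_{i<\kappa}[\eta_i]$.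
\end{definition}

With $\omega$ in place of $\kappa$, the set $[\eta]$ with $\eta\in 2^n$ has coin-tossing measure $2^{-n}$, so such an $X$ has outer measure at most $\sum_i 2^{-f(i)}$ for every $f$; this explains the name. It is useful to read the definition as a guessing game. An opponent prescribes the lengths $f(i)$. We then make one guess $\eta_i$ of length $f(i)$ for each $i<\kappa$, and we win if every $x\in X$ is guessed at least once, that is, $\eta_i=x{\restriction}f(i)$ for some $i$.

Two cases are immediate. If $X\subseteq\{x_i:i<\kappa\}$, the guesses $\eta_i=x_i{\restriction}f(i)$ win, so every set of size at most $\kappa$ is strong measure zero. The whole space is not: for $f(i)=i+1$ and any guesses $\eta_i$, the point $x$ with $x(i)=1-\eta_i(i)$ is never guessed. The \emph{Borel Conjecture on $\kappa$}, written $\mathrm{BC}(\kappa)$, states that only the first, trivial, reason for being small ever applies: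
\begin{quote}
a subset of $2^\kappa$ is strong measure zero if and only if it has cardinality at most $\kappa$.
\end{quote}
Halko and Shelah showed that $\mathrm{BC}(\kappa)$ is false for every successor cardinal $\kappa$ with $\kappa^{<\kappa}=\kappa$. For inaccessible $\kappa$ the question is stated as open in \cite{Chapman}: is it consistent, relative to ZFC and possibly large cardinals, that $\mathrm{BC}(\kappa)$ holds for some inaccessible $\kappa$? The successor case suggests a negative answer. So does the following obstacle to building a model by forcing: adding $\kappa$-Cohen reals (generics for $2^{<\kappa}$ ordered by end-extension) makes the set of ground-model elements of $2^\kappa$ strong measure zero. Nevertheless the answer is positive.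

\begin{theorem}\label{thm:con}
If ``ZFC $+$ there is a supercompact cardinal'' is consistent, then so is ``ZFC $+$ $\mathrm{BC}(\kappa)$ holds for some inaccessible $\kappa$''.
\end{theorem}

We make no claim about the exact consistency strength. To describe the model we need four cardinal characteristics. For $g,h\in\kappa^\kappa$ write $g\le^* h$ if $g(i)\le h(i)$ for all $i$ above some $\varepsilon<\kappa$. Then $\mathfrak b(\kappa)$ is the least size of a family in $\kappa^\kappa$ without a $\le^*$-upper bound, and $\mathfrak d(\kappa)$ is the least size of a family $\mathcal D\subseteq\kappa^\kappa$ such that every $g$ is $\le^*$ some member of $\mathcal D$. Let $\mathcal M_\kappa$ be the ideal of unions of at most $\kappa$ nowhere dense subsets of $2^\kappa$; $\operatorname{cov}(\mathcal M_\kappa)$ is the least number of members of $\mathcal M_\kappa$ that cover $2^\kappa$. Finally, $\operatorname{non}(\mathrm{SMZ}_\kappa)$ is the least size of a subset of $2^\kappa$ that is not strong measure zero.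

The forcing is built from the following large cardinal hypothesis.

\medskip\noindent
\textbf{Hypothesis $(H)_\theta$.} There is an elementary embedding $j:V\to M$ with $M$ transitive, $\operatorname{crit}(j)=\kappa$ and $V_{\kappa+2}\subseteq M$; and $\theta$ is a regular cardinal with $\kappa^{++}\le\theta\le 2^\kappa$.

\begin{theorem}\label{thm:main}
Assume $(H)_\theta$. There is a $\kappa^+$-c.c.\ forcing $R_u$ of size at most $2^\kappa$ such that the following hold in $V[G]$.
\begin{enumerate}
\item[(1)] $\kappa$ is inaccessible, cardinals $\ge\kappa$ are preserved, and $2^\kappa=(2^\kappa)^V$.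
\item[(2)] For every $X\subseteq 2^\kappa$ with $|X|>\kappa$ there is $f\in\kappa^\kappa$ with infinite values such that there is no sequence $(Y_i)_{i<\kappa}$ with $Y_i\subseteq 2^{f(i)}$, $|Y_i|\le|f(i)|$ and $X\subseteq\bigcup_{i<\kappa}\bigcup_{\eta\in Y_i}[\eta]$.
\item[(3)] $\mathrm{BC}(\kappa)$.
\item[(4)] $\mathfrak b(\kappa)=\mathfrak d(\kappa)=\theta$, while $\operatorname{cov}(\mathcal M_\kappa)=\operatorname{non}(\mathrm{SMZ}_\kappa)=\kappa^+$.
\end{enumerate}
\end{theorem}

Item (2) says that the opponent wins even if we are allowed $|f(i)|$ guesses of length $f(i)$ at stage $i$. The forcing $R_u$ is Radin forcing with a measure sequence $u$ of length $\theta$. It preserves the inaccessibility of $\kappa$ but is not ${<}\kappa$-distributive (Example~\ref{ex:length2}). The pattern of cardinal characteristics in (4) is not an accident of the construction.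

\begin{theorem}\label{thm:nec}
If $\kappa$ is inaccessible and $\mathrm{BC}(\kappa)$ holds, then $\mathfrak b(\kappa)\ge\kappa^{++}$ (so $2^\kappa\ge\kappa^{++}$) and $\operatorname{cov}(\mathcal M_\kappa)=\kappa^+$.
\end{theorem}

We prove Theorem~\ref{thm:nec} first, in Section~\ref{sec:nec}, since it tells us what a model must look like. Section~\ref{sec:idea} shows the main idea for Prikry forcing, where it takes a few lines. Sections~\ref{sec:seq}--\ref{sec:inacc} develop the forcing $R_u$ with full proofs, and Section~\ref{sec:main} contains the main argument.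

\medskip\noindent
\textbf{Conventions.} Elements of $2^\delta$ are identified with subsets of $\delta$, so $x{\restriction}\delta$ is $x\cap\delta$. In a forcing order, $q\le p$ means that $q$ is stronger, and $\Vdash\varphi$ means that every condition forces $\varphi$. A set of conditions is \emph{predense} if every condition is compatible with one of its members; a generic filter meets every predense set of the ground model. We use the maximum principle (if $p\Vdash\exists y\,\varphi(y)$, then $p\Vdash\varphi(\dot y)$ for some name $\dot y$) without comment, in particular to replace a name that has a property below $p$ by one that has it outright and is forced by $p$ to equal the old one. For an ultrafilter $W$, ``$W$-almost all'' means ``for a set in $W$''.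

\section{What the Borel Conjecture requires}\label{sec:nec}

In this section we work in ZFC with $\kappa$ inaccessible.

\begin{lemma}\label{lem:ineq}
$\kappa^+\le\mathfrak b(\kappa)\le\mathfrak d(\kappa)$ and $\kappa^+\le\operatorname{cov}(\mathcal M_\kappa)\le\operatorname{non}(\mathrm{SMZ}_\kappa)$.
\end{lemma}

\begin{proof}
Functions $g_k$ $(k<\kappa)$ are $\le^*$-bounded by $i\mapsto\sup_{k\le i}g_k(i)$, which takes values below $\kappa$ by regularity. A dominating family has no bound $g$, since it would fail to dominate $g+1$. This gives the first chain.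

If $N_i$ $(i<\kappa)$ are nowhere dense, choose an increasing sequence $\nu_i\in 2^{<\kappa}$ with $[\nu_{i+1}]\cap N_i=\emptyset$ and $\operatorname{dom}(\nu_i)\ge i$, taking unions at limits, which have length below $\kappa$ by regularity. Then $\bigcup_i\nu_i$ lies in no $N_i$. A union of $\kappa$ members of $\mathcal M_\kappa$ is a union of $\kappa$ nowhere dense sets, so $\operatorname{cov}(\mathcal M_\kappa)\ge\kappa^+$.

Now let $|X|<\operatorname{cov}(\mathcal M_\kappa)$ and $f\in\kappa^\kappa$. If $f(i)=0$ for some $i$, the empty guess covers everything, so assume $f(i)\ge1$ for all $i$. We let a single point $c\in 2^\kappa$ encode all guesses. Put $a_i=\sum_{k<i}f(k)$ (ordinal sum). Then $i\le a_i<\kappa$, so the intervals $[a_i,a_{i+1})$ partition $\kappa$. For $c\in 2^\kappa$ let $c_i\in 2^{f(i)}$ be given by $c_i(\beta)=c(a_i+\beta)$. For $x\in 2^\kappa$ the set $N_x=\{c:\forall i\ c_i\ne x{\restriction}f(i)\}$ is closed, because $c_i$ depends only on $c{\restriction}a_{i+1}$. It has empty interior: given $\nu\in 2^{<\kappa}$, pick $i$ with $a_i\ge\operatorname{dom}(\nu)$ and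 extend $\nu$ so as to copy $x{\restriction}f(i)$ onto $[a_i,a_{i+1})$. So some $c$ lies outside all $N_x$, $x\in X$, and then $X\subseteq\bigcup_i[c_i]$.
\end{proof}

\begin{lemma}\label{lem:b}
If $\mathfrak b(\kappa)=\kappa^+$, there is a strong measure zero set of size $\kappa^+$.
\end{lemma}

The idea is to spend half of the guesses on a dense set of size $\kappa$. A point that escapes these guesses, viewed as a subset of $\kappa$, cannot have long gaps, so its enumerating function is bounded by a fixed function. In a set built from an unbounded scale only $\kappa$ points can do this, and the other half of the guesses takes care of them.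

\begin{proof}
Let $\{h_\xi:\xi<\kappa^+\}$ be unbounded. By recursion choose $g_\xi\in\kappa^\kappa$ strictly increasing with $h_\xi\le^* g_\xi$ and $g_\zeta+1\le^* g_\xi$ for $\zeta<\xi$. This is possible: these at most $\kappa$ functions have a bound $h$ by Lemma~\ref{lem:ineq}, and $g_\xi(i)=\max(h(i),\sup_{k<i}(g_\xi(k)+1))$ works. The $g_\xi$ are distinct, $\le^*$-increasing and unbounded. Let $x_\xi=\operatorname{ran}(g_\xi)\in 2^\kappa$ and $X=\{x_\xi:\xi<\kappa^+\}$. A strictly increasing function is determined by its range, so $|X|=\kappa^+$.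

Let $f\in\kappa^\kappa$ and split $\kappa=I\cup J$ into two disjoint sets of size $\kappa$. For $\nu\in 2^{<\kappa}$ let $\nu^0\in 2^\kappa$ be $\nu$ followed by zeros. There are only $2^{<\kappa}=\kappa$ such points, so we can choose $\eta_i\in 2^{f(i)}$ $(i\in I)$ such that $O=\bigcup_{i\in I}[\eta_i]$ contains them all. Let $\ell_\nu$ be the length of some $\eta_i$, $i\in I$, with $\nu^0\in[\eta_i]$. Since $2^{|\alpha|}<\kappa$ for $\alpha<\kappa$ and $\kappa$ is regular, there is a nondecreasing $e:\kappa\to\kappa$ with $e(\alpha)>\max(\alpha,\ell_\nu)$ for all $\nu\in 2^\alpha$. (Here we use that $\kappa$ is a strong limit.)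

If $x\notin O$, then $x$ meets $[\alpha,e(\alpha))$ for every $\alpha$. Otherwise $x$ agrees with $\nu^0$ below $e(\alpha)>\ell_\nu$ for $\nu=x{\restriction}\alpha$, and so $x$ extends the $\eta_i$ chosen for $\nu$. Define $E(i)=e(\sup_{k<i}E(k))$. We claim that $x_\xi\notin O$ implies $g_\xi(i)<E(i)$ for all $i$. Suppose this holds below $i$ and let $\rho=\sup_{k<i}(g_\xi(k)+1)\le\sup_{k<i}E(k)$. As $g_\xi$ is strictly increasing, $g_\xi(i)=\min(x_\xi\setminus\rho)<e(\rho)\le E(i)$.

The set of $\xi$ with $g_\xi\le E$ is bounded in $\kappa^+$, for otherwise every $g_\zeta$ would satisfy $g_\zeta\le^* g_\xi\le E$ for some $\xi>\zeta$. So $|X\setminus O|\le\kappa$, say $X\setminus O\subseteq\{y_i:i\in J\}$, and we put $\eta_i=y_i{\restriction}f(i)$ for $i\in J$.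
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:nec}]
Under $\mathrm{BC}(\kappa)$ sets of size at most $\kappa$ are strong measure zero and no set of size $\kappa^+$ is, so $\operatorname{non}(\mathrm{SMZ}_\kappa)=\kappa^+$, and $\operatorname{cov}(\mathcal M_\kappa)=\kappa^+$ by Lemma~\ref{lem:ineq}. By Lemmas~\ref{lem:ineq} and~\ref{lem:b}, $\mathfrak b(\kappa)\ge\kappa^{++}$.
\end{proof}

Thus in a model of $\mathrm{BC}(\kappa)$ any $\kappa^+$ functions in $\kappa^\kappa$ have a common bound, and yet $\kappa^+$ nowhere dense sets cover the space.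

\section{The idea: guessing at a measurable cardinal}\label{sec:idea}

Let $j:V\to M$ be elementary with $M$ transitive and critical point $\kappa$. We recall the standard facts that are used throughout. The cardinal $\kappa$ is inaccessible, $j(\kappa)>\kappa$ is inaccessible in $M$, and:
\begin{itemize}
\item[(J1)] $j(a)=a$ for $a\in V_\kappa$, and $V_\kappa^M=V_\kappa$;
\item[(J2)] $j(A)\cap V_\kappa=A$ for $A\subseteq V_\kappa$; hence $V_{\kappa+1}\subseteq M$;
\item[(J3)] if $\vec A=\langle A_a:a\in I\rangle$ with $I\subseteq V_\kappa$, then $j(\vec A)_a=j(A_a)$ for $a\in I$.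
\end{itemize}
The ultrafilter $U=\{A\subseteq\kappa:\kappa\in j(A)\}$ is $\kappa$-complete and closed under diagonal intersections $\{\nu<\kappa:\forall\delta<\nu\ \nu\in A_\delta\}$; both follow from (J3). The next lemma is the source of the whole argument: a few guesses at every level amount to a few guesses at level $\kappa$.

\begin{lemma}\label{lem:guess}
Let $Z_\delta\subseteq 2^\delta$ with $|Z_\delta|\le|\delta|+\omega$ for $\delta<\kappa$, and let $X\subseteq 2^\kappa$ with $|X|>\kappa$. Then there is $x\in X$ with $\{\delta<\kappa:x{\restriction}\delta\notin Z_\delta\}\in U$.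
\end{lemma}

\begin{proof}
The set $Z^*=j(\vec Z)_\kappa$ has size at most $\kappa$ in $M$, hence in $V$. Pick $x\in X\setminus Z^*$. By (J2), $j(x){\restriction}\kappa=x\notin j(\vec Z)_\kappa$.
\end{proof}

So $x$ escapes the guesses on a $U$-large set of levels. This is not yet a win for the opponent, who must name the levels \emph{before} seeing the guesses, while $x$ must escape at \emph{all} of them. A generic set of levels repairs the order of quantifiers, because it can be forced into any given large set. Recall Prikry forcing: conditions are pairs $(s,A)$ with $s$ a finite increasing sequence of ordinals below $\kappa$, $A\in U$ and $\max s<\min A$; $(t,B)\le(s,A)$ if $t$ end-extends $s$, the new entries of $t$ lie in $A$, and $B\subseteq A$. The generic filter yields a sequence $\delta_0<\delta_1<\cdots$ of length $\omega$ cofinal in $\kappa$. The \emph{Prikry property} says that for every $(s,A)$ and every sentence $\varphi$ some $(s,B)\le(s,A)$ decides $\varphi$.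

\begin{example}\label{ex:prikry}
Let $X\subseteq 2^\kappa$ in $V$ with $|X|>\kappa$, and let $\dot\eta_n$ be names with $\Vdash\dot\eta_n\in 2^{\delta_n}$. We find $x\in X$ and $A\in U$ such that $(\emptyset,A)$ forces $x{\restriction}\delta_n\ne\dot\eta_n$ for all $n$.

For a sequence $t$ of length $n+1$ with maximum $\delta$, decide each of the values $\dot\eta_n(\beta)$, $\beta<\delta$, by the Prikry property and intersect the resulting sets. This gives $A_t\in U$ and $z_t\in 2^\delta$ in $V$ with $(t,A_t)\Vdash\dot\eta_n=z_t$. Let $Z_\delta=\{z_t:\max t=\delta\}$ and $A_\delta=\bigcap\{A_t:\max t=\delta\}\in U$; there are at most $|\delta|+\omega$ such $t$. Take $x$ from Lemma~\ref{lem:guess}, let $E=\{\delta:x{\restriction}\delta\notin Z_\delta\}$, and let $A$ be the intersection of $E$ with the diagonal intersection of the $A_\delta$. Let $(\emptyset,A)\in G$ and $t=(\delta_0,\dots,\delta_n)$. A condition in $G$ below $(\emptyset,A)$ whose first coordinate extends $t$ lies below $(t,A\setminus(\delta_n+1))$, which lies below $(t,A_t)$. So $\eta_n=z_t\in Z_{\delta_n}$, while $\delta_n\in E$.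
\end{example}

Prikry forcing makes $\kappa$ singular. Radin forcing with a long sequence $u$ of measures also adds a generic unbounded subset of $\kappa$, but keeps $\kappa$ inaccessible. Running the argument of Example~\ref{ex:prikry} for it meets three difficulties. (Nothing below depends on that example.)
\begin{itemize}
\item[(D1)] The forcing adds new bounded subsets of $\kappa$. A guess of length $\delta$ is no longer decided by shrinking the large set; it is only reduced to a name for a smaller forcing $R_w$ living at $\delta$ (Lemma~\ref{lem:local}). Applying $j$ turns these names into $\kappa$ names for a forcing $R_{u\restriction\tau}$, and the counting in Lemma~\ref{lem:guess} is replaced by the $\kappa^+$-c.c.\ of $R_{u\restriction\tau}$.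
\item[(D2)] The large set of a condition must be large for all measures $u(\alpha)$, while the analogue of $E$ is large for one measure $u(\tau)$ only. We find a set $\Gamma_\tau$ on which only $u(\tau)$ concentrates (Lemma~\ref{lem:gamma}) and let the opponent use only levels coming from $\Gamma_\tau$.
\item[(D3)] The set $X$ lies in the extension. Its elements are also reduced to local names and assembled by $j$ into $R_{u\restriction\tau}$-names. For the counting we need these to be forced pairwise distinct. This holds for large $\tau$ by a reflection lemma (Lemma~\ref{lem:refl}), and finding one $\tau$ for $\kappa^+$ many pairs is where $\theta\ge\kappa^{++}$ enters.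
\end{itemize}

\section{Good sequences of measures}\label{sec:seq}

Radin forcing chooses generically not only ordinals $\delta<\kappa$ but also, at each such $\delta$, a sequence of measures that governs the forcing below $\delta$. The measures therefore live on sequences of measures. We isolate the four properties of these sequences that the proofs use.

For a sequence $w$ whose domain is an ordinal $\operatorname{lh}(w)\ge1$ put $\kappa_w=w(0)$. For any set $a$ write $a\prec w$ if $a\in V_{\kappa_w}$. For a set $A$ put
\[
A{\downarrow}w=A\cap V_{\kappa_w},\qquad A{\uparrow}w=\{x\in A: x\text{ is a sequence and }w\prec x\}.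
\]

\begin{definition}\label{def:good}
The class $\mathcal S$ of \emph{good sequences} is defined by recursion on $\kappa_w$. Write $\mathcal S_w=\mathcal S\cap V_{\kappa_w}$ and
\[
F(w)=\{A\subseteq\mathcal S_w: A\in w(\beta)\text{ for all }0<\beta<\operatorname{lh}(w)\}.
\]
The sequence $w$ is good if $\lambda=\kappa_w$ is inaccessible and for every $0<\alpha<\operatorname{lh}(w)$, $w(\alpha)$ is an ultrafilter on $V_\lambda$ with $\mathcal S_w\in w(\alpha)$ and the following properties.
\begin{itemize}
\item[(G1)] $w(\alpha)$ is $\lambda$-complete; $\{x\in\mathcal S_w:a\prec x\}\in w(\alpha)$ for every $a\in V_\lambda$; and if $A_a\in w(\alpha)$ for $a\in V_\lambda$, then $\{x\in\mathcal S_w:\forall a\prec x\ \ x\in A_a\}\in w(\alpha)$.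
\item[(G2)] If $A\in F(w{\restriction}\alpha)$, then $\{x\in\mathcal S_w:A{\downarrow}x\in F(x)\}\in w(\alpha)$.
\item[(G3)] If $0<\beta<\alpha$ and $A\in w(\beta)$, then $\{x\in\mathcal S_w:\exists\beta'\in(0,\operatorname{lh}(x))\ A{\downarrow}x\in x(\beta')\}\in w(\alpha)$.
\item[(G4)] If $B_x\in F(x)$ for $x\in\mathcal S_w$, then there is $B\in F(w{\restriction}\alpha)$ with $\{x\in\mathcal S_w:B_x=B{\downarrow}x\}\in w(\alpha)$.
\end{itemize}
\end{definition}

The recursion is legitimate because a sequence $x\prec w$ has $\kappa_x<\kappa_w$. This inequality also gives $V_{\kappa_x}\subseteq V_{\kappa_w}$, so $\prec$ is transitive: $a\prec x\prec w$ implies $a\prec w$. Condition (G1) is normality. Conditions (G2)--(G4) say that a $w(\alpha)$-typical $x$ is a small copy of $w{\restriction}\alpha$: sets that are large for all measures of $w{\restriction}\alpha$, or for one of them, have traces with the same property at $x$, and every choice of large sets at the $x$ is almost everywhere the trace of one large set. If $\operatorname{lh}(w)=1$, then $F(w)$ consists of all subsets of $\mathcal S_w$,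 including $\emptyset$; if $\operatorname{lh}(w)>1$, then $\emptyset\notin F(w)$. Hence (G2) with $\alpha=1$ and $A=\emptyset$ shows that $w(1)$ concentrates on sequences of length $1$.

For good $w$ we record three consequences.
\begin{itemize}
\item[(F1)] If $1\le\alpha\le\operatorname{lh}(w)$, then $w{\restriction}\alpha$ is good, $\mathcal S_{w\restriction\alpha}=\mathcal S_w$, and $F(w)\subseteq F(w{\restriction}\alpha)$.
\item[(F2)] $F(w)$ is closed under supersets inside $\mathcal S_w$, under intersections of nonempty families of size less than $\kappa_w$, under $A\mapsto A{\uparrow}v$ for $v\prec w$, and under \emph{diagonal intersections} $\{x\in\mathcal S_w:\forall a\in I\,(a\prec x\Rightarrow x\in A_a)\}$ for $I\subseteq V_{\kappa_w}$ and $A_a\in F(w)$. This is (G1), with $A_a=\mathcal S_w$ for $a\notin I$.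
\item[(F3)] If $A\in F(w)$, then $\{x\in A:A{\downarrow}x\in F(x)\}\in F(w)$. Indeed, $A\in w(\alpha)$ and $A\in F(w{\restriction}\alpha)$ for each $0<\alpha<\operatorname{lh}(w)$, and (G2) applies.
\end{itemize}

We now derive a good sequence from $j$, in the way $U$ was derived above, with the sequence built so far in the role of the seed $\kappa$. For this the seed must belong to $M$; this is the only use of $V_{\kappa+2}\subseteq M$.

\begin{lemma}\label{lem:u}
Assume $(H)_\theta$. Put $u(0)=\kappa$ and $u(\alpha)=\{A\subseteq V_\kappa:u{\restriction}\alpha\in j(A)\}$ for $0<\alpha<\theta$. Then $u$ is a well-defined good sequence of length $\theta$, and $u{\restriction}\alpha\in M$ for $1\le\alpha<\theta$.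
\end{lemma}

\begin{proof}
We show by induction on $1\le\alpha\le\theta$ that $u{\restriction}\alpha$ is defined and good. For $\alpha=1$ this says that $\kappa$ is inaccessible, and a sequence of limit length is good if its proper initial segments are. So let $\alpha<\theta$ and let $y=u{\restriction}\alpha$ be defined and good.

\emph{$y\in M$.} As $\alpha<2^\kappa$, there is an injection $e:\alpha\to\mathcal P(\kappa)$. Code a pair $(a,b)$ of subsets of $V_\kappa$ by $(a\times\{0\})\cup(b\times\{1\})\subseteq V_\kappa$. Then the sets $\{(e(\beta),e(\gamma)):\beta\le\gamma<\alpha\}$ and $\{(e(\beta),A):0<\beta<\alpha,\ A\in u(\beta)\}$ become subsets of $V_{\kappa+1}$, that is, elements of $V_{\kappa+2}\subseteq M$. The first is a well-order, from which $M$ recovers $\alpha$ and $e$ by collapsing; from $e$ and the second set $M$ recovers $y$.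

\emph{$y\in j(\mathcal S_u)$.} The definition of goodness for a sequence with first entry $\lambda$ refers to $\mathcal S\cap V_\lambda$ and quantifies only over elements of $V_\lambda$, subsets of $V_\lambda$, and families $\langle A_a:a\in I\rangle$ of subsets of $V_\lambda$ with $I\subseteq V_\lambda$; such a family is coded by $\{(a,x):x\in A_a\}\subseteq V_\lambda$. As $V_{\kappa+1}\subseteq M$, induction on $\lambda\le\kappa$ shows that $M$ and $V$ agree on the goodness of sequences in $M$ with first entry at most $\kappa$. So $\mathcal S^M\cap V_\kappa=\mathcal S\cap V_\kappa$, $y$ is good in $M$, and $F^M(y)=F(y)$. Since $e\in M$ injects $\alpha$ into $\mathcal P(\kappa)^M$ and $j(\kappa)$ is inaccessible in $M$, we have $\alpha<j(\kappa)$, so $y\in V^M_{j(\kappa)}$. Hence $y\in\mathcal S^M\cap V^M_{j(\kappa)}=j(\mathcal S\cap V_\kappa)$, and $u(\alpha)$ is an ultrafilter on $V_\kappa$ containing $\mathcal S\cap V_\kappa$.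

\emph{(G1)--(G4) for $u(\alpha)$.} In each case we check that $y$ belongs to the $j$-image of the set in question, using $\kappa_y=\kappa$. (G1): For $a\in V_\kappa$ we have $j(a)=a\prec y$. If $A_a\in u(\alpha)$ for $a\in I\subseteq V_\kappa$, then $y\in j(A_a)=j(\vec A)_a$ for $a\in I$ by (J3). For $I=\mu<\kappa$ we have $j(I)=I$, which gives completeness; for $I=V_\kappa$ the elements of $I$ are exactly the $a\prec y$, which gives the diagonal intersection. (G2): $j(A){\downarrow}y=A\in F(y)$ by (J2). (G3): $j(A){\downarrow}y=A\in u(\beta)=y(\beta)$ and $\beta<\operatorname{lh}(y)$. (G4): Let $B=j(\vec B)_y\in F^M(y)=F(y)$; then $j(B){\downarrow}y=B=j(\vec B)_y$. So $u{\restriction}(\alpha+1)$ is good.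
\end{proof}

By definition, a property holds for $u(\tau)$-almost all $x$ if and only if $M$ satisfies it for $u{\restriction}\tau$, with $j$ applied to the parameters. The next lemma answers (D2). The seeds $u{\restriction}\sigma$ differ in their lengths, so it suffices to represent the ordinal $\tau$ by a function of $\kappa_x$ alone; this uses $\theta\le 2^\kappa$ once more.

\begin{lemma}\label{lem:gamma}
Assume $(H)_\theta$. For each $0<\tau<\theta$ there is $\Gamma_\tau\subseteq\mathcal S_u$ such that for $0<\sigma<\theta$, $\Gamma_\tau\in u(\sigma)$ if and only if $\sigma=\tau$. Consequently, if $T\subseteq\mathcal S_u$ and $T\in u(\tau)$, then $T\cup(\mathcal S_u\setminus\Gamma_\tau)\in F(u)$.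
\end{lemma}

\begin{proof}
Fix well-orders $<_\alpha$ of $\mathcal P(\alpha)$ for $\alpha<\kappa$. Then $j(\langle<_\alpha:\alpha<\kappa\rangle)_\kappa$ well-orders $\mathcal P(\kappa)^M=\mathcal P(\kappa)$, in order type at least $2^\kappa\ge\theta$. Let $b\subseteq\kappa$ have rank $\tau$ in this order, let $h(\alpha)$ be the $<_\alpha$-rank of $b\cap\alpha$, and let $\Gamma_\tau=\{x\in\mathcal S_u:\operatorname{lh}(x)=h(\kappa_x)\}$. Then $j(h)(\kappa)$ is the rank of $j(b)\cap\kappa=b$, which is $\tau$. So $u{\restriction}\sigma\in j(\Gamma_\tau)$ if and only if $\sigma=\tau$. For the last statement, $T\in u(\tau)$, and $\mathcal S_u\setminus\Gamma_\tau\in u(\sigma)$ for $\sigma\ne\tau$.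
\end{proof}

\section{The forcing $R_u$}\label{sec:forcing}

In this section and the next, $u$ is an arbitrary good sequence. The results will be applied to the sequence of Lemma~\ref{lem:u}, to its initial segments, and to sequences $w\prec u$.

\begin{definition}\label{def:R}
A condition of $R_u$ is a finite sequence $p=\langle(w_0,B_0),\dots,(w_m,B_m)\rangle$ such that the $w_i$ are good, $w_0\prec\dots\prec w_m=u$, $B_i\in F(w_i)$, and $w_{i-1}\prec x$ for all $x\in B_i$ and $i\ge1$. The pairs are the \emph{entries} of $p$, and the $w_i$ \emph{occur} in $p$. We put $\langle(v_0,C_0),\dots,(v_n,C_n)\rangle\le p$ if there are $k_0<\dots<k_m=n$ such that, with $k_{-1}=-1$,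
\[
v_{k_i}=w_i,\quad C_{k_i}\subseteq B_i,\qquad\text{and}\qquad v_k\in B_i,\quad C_k\subseteq B_i\ \text{ whenever }k_{i-1}<k<k_i .
\]
\end{definition}

Thus $B_i$ is a reservoir: it restricts the sequences, and their reservoirs, that may later be inserted between $w_{i-1}$ and $w_i$. The ordinals $\kappa_{v_k}$ increase strictly along a condition, so the indices $k_i$ are unique. Every sequence occurring in $p$ occurs in each $q\le p$, and $\langle(u,\mathcal S_u)\rangle$ is the weakest condition.

The relation $\le$ is transitive. Let $q=\langle(v_k,C_k)\rangle_{k\le n}\le p$ via $(k_i)$ and $\langle(y_l,E_l)\rangle_l\le q$ via $(l_k)$, with $l_{-1}=-1$; the indices $(l_{k_i})$ witness the claim. First, $y_{l_{k_i}}=v_{k_i}=w_i$ and $E_{l_{k_i}}\subseteq C_{k_i}\subseteq B_i$. Let $l_{k_{i-1}}<l<l_{k_i}$ and take $k$ with $l_{k-1}<l\le l_k$. Then $k_{i-1}<k\le k_i$, so $C_k\subseteq B_i$, and $E_l\subseteq C_k\subseteq B_i$. If $l=l_k$, then $k<k_i$ and $y_l=v_k\in B_i$. If $l<l_k$, then $y_l\in C_k\subseteq B_i$.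

\medskip\noindent
\textbf{Stems.} A \emph{stem} of $R_u$ is either $\emptyset$ or an element $r$ of some $R_w$ with $w\in\mathcal S_u$; in the latter case $\operatorname{top}(r)=w$ and $\operatorname{ht}(r)=\kappa_w$. We let $\operatorname{ht}(\emptyset)=0$, we regard $\operatorname{top}(\emptyset)\prec x$ as true for all $x$, and $A{\uparrow}\operatorname{top}(\emptyset)=A$. For stems, $r'\le r$ means that $r'=r=\emptyset$, or that both lie in the same $R_w$ and $r'\le r$ there. If $v$ is good, $\operatorname{top}(r)\prec v$ and $B\in F(v)$, then $r^\frown(v,B)$ denotes $r$ followed by the entry $(v,B{\uparrow}\operatorname{top}(r))$. This is a condition of $R_v$ by (F2); the trimming is built into the notation, also in longer concatenations. Every condition of $R_u$ is of the form $r^\frown(u,A)$ with $A\in F(u)$, and $r$ is its stem. We write $(u,A)$ for $\emptyset^\frown(u,A)$.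

An element of $R_w$ is a finite sequence of pairs built from $w$, elements of $V_{\kappa_w}$ and subsets of $V_{\kappa_w}$. As $\kappa_x$ is inaccessible for good $x$, we get:
\begin{itemize}
\item[(E0)] If $w\prec x$, then $R_w\in V_{\kappa_x}$ and $|R_w|<\kappa_x$. For a stem $r$ and good $x$, $\operatorname{top}(r)\prec x$ if and only if $r\prec x$. All stems of $R_u$ lie in $V_{\kappa_u}$, so there are at most $\kappa_u$ of them.
\end{itemize}

\begin{lemma}\label{lem:E}
Let $r,r'$ be stems of $R_u$ and $A,A'\in F(u)$.
\begin{itemize}
\item[(E1)] If $v\in A$, $\operatorname{top}(r)\prec v$, $B\in F(v)$ and $B\subseteq A$, then $r^\frown(v,B)^\frown(u,A)\le r^\frown(u,A)$.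
\item[(E2)] If $r'\le r$ and $A'{\uparrow}\operatorname{top}(r)\subseteq A$, then $r'^\frown(u,A')\le r^\frown(u,A)$.
\item[(E3)] A condition $q$ satisfies $q\le r^\frown(u,A)$ if and only if $q$ consists of a stem $r'\le r$ followed by entries $(v_1,C_1),\dots,(v_k,C_k),(u,C)$, $k\ge0$, with $v_i\in A$, $C_i\subseteq A$, $C\subseteq A$. In particular, if $q\le r^\frown(u,A)$ and $(v,C')$ is an entry of $q$ with $v\ne u$ and $\kappa_v>\operatorname{ht}(r)$, then $v\in A$ and $C'\subseteq A$.
\item[(E4)] Conditions with the same stem are compatible. Hence $R_u$ is $\kappa_u^+$-c.c., and $|R_u|\le 2^{\kappa_u}$.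
\item[(E5)] If $0<\alpha<\operatorname{lh}(u)$ and $H\in u(\alpha)$, there is $v\in H\cap A$ with $\operatorname{top}(r)\prec v$ and $A{\downarrow}v\in F(v)$; then $r^\frown(v,A{\downarrow}v)^\frown(u,A)\le r^\frown(u,A)$.
\end{itemize}
\end{lemma}

\begin{proof}
(E3): If $q\le r^\frown(u,A)$, cut $q$ after the entry matched with the last entry of $r$ (at the beginning, if $r=\emptyset$). The first part is a stem $r'\le r$, and the later sequences and sets are elements and subsets of $A{\uparrow}\operatorname{top}(r)$. Conversely, in a condition of the described form all $v_i$ and all elements of the $C_i$ and of $C$ are $\succ\operatorname{top}(r)$ by transitivity of $\prec$, so the indices witnessing $r'\le r$ together with the last index witness $q\le r^\frown(u,A)$. Items (E1) and (E2) are instances of (E3). (E4): $r^\frown(u,A\cap A')$ extends $r^\frown(u,A)$ and $r^\frown(u,A')$; now use (E0). (E5): the three requirements on $v$ define sets in $u(\alpha)$ by (G1) and (F3), and (E1) applies.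
\end{proof}

Below a condition in which $w$ occurs, the parts of the forcing below and above $w$ do not interact. For $w\in\mathcal S_u$ let $P_w$ be the set of conditions of $R_u$ in which $w$ occurs, and let $Q_w$ be the set of conditions below $(u,\mathcal S_u{\uparrow}w)$. By (E3), $q\in Q_w$ if and only if $w\prec v$ and $w\prec x$ for all entries $(v,C)$ of $q$ and all $x\in C$.

\begin{lemma}[Factorization]\label{lem:factor}
Let $w\in\mathcal S_u$. Then $P_w$ is the set of conditions below $p_w=(w,\mathcal S_w)^\frown(u,\mathcal S_u)$, and concatenation $(r,q)\mapsto r^\frown q$ is an order isomorphism from $R_w\times Q_w$ onto $P_w$.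
\end{lemma}

\begin{proof}
If $r\in R_w$ and $q\in Q_w$, then $r^\frown q$ is a condition, with no trimming needed, and $w$ occurs in it. If $p\in P_w$, cut $p$ after the entry of $w$. The first part $r$ is in $R_w$; the second part is in $Q_w$, since all later sequences and all elements of later sets are $\succ w$ by transitivity. So the map is a bijection. Also $r\le(w,\mathcal S_w)$, so $p\le p_w$ by (E3); conversely $w$ occurs in every extension of $p_w$. If $r'\le r$ and $q'\le q$, concatenating the witnessing indices gives $r'^\frown q'\le r^\frown q$. If $r'^\frown q'\le r^\frown q$, the entry of $w$ is matched with the entry of $w$, so the indices split into witnesses for $r'\le r$ and $q'\le q$.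
\end{proof}

Let $G\subseteq R_u$ be generic. We say that $w$ \emph{occurs in $G$} if $w\ne u$ occurs in some member of $G$. Two sequences $w,w'$ occurring in $G$ with $\kappa_w=\kappa_{w'}$ are equal, since they occur in a common condition. For $w\in\mathcal S_u$ put
\[
G_w=\{r\in R_w: r^\frown(u,\mathcal S_u)\in G\}.
\]
If $w$ occurs in $G$, then $p_w\in G$, and by Lemma~\ref{lem:factor} and the product lemma $G\cap P_w=\{r^\frown q:r\in G_w,\ q\in K\}$, where $G_w$ is $R_w$-generic and $K$ is $Q_w$-generic over $V$. If $r\in R_w$ and $r^\frown(u,A)\in G$, then $w$ occurs in $G$ and $r\in G_w$. The next lemma is a converse. It says that the top reservoir of a condition in $G$ contains everything that $G$ adds above the stem, and can be attached to any later stem.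

\begin{lemma}[Tails]\label{lem:tail}
Let $s^\frown(u,A)\in G$ and let $w$ occur in $G$ with $\kappa_w>\operatorname{ht}(s)$. Then $w\in A$, and $r^\frown(u,A)\in G$ for every $r\in G_w$.
\end{lemma}

\begin{proof}
Let $r\in G_w$ and take $p\in G$ below $s^\frown(u,A)$ and $r^\frown(u,\mathcal S_u)$. By (E3) for $r^\frown(u,\mathcal S_u)$, $p$ consists of some $r'\le r$ in $R_w$ followed by entries $(v_1,C_1),\dots,(v_k,C_k),(u,C)$. By (E3) for $s^\frown(u,A)$, we have $w\in A$, $C\subseteq A$, and, as $\kappa_{v_i}>\kappa_w>\operatorname{ht}(s)$, also $v_i\in A$ and $C_i\subseteq A$. So $p\le r^\frown(u,A)$ by (E3).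
\end{proof}

\begin{example}\label{ex:length2}
If $\operatorname{lh}(w)=1$, then $(w,\emptyset)$ is a condition of $R_w$ with no proper extension. Now let $\operatorname{lh}(w)=2$ and let $H\subseteq R_w$ be generic. Then $R_w$ behaves like Prikry forcing. The set $B_1$ of sequences of length $1$ in $\mathcal S_w$ is in $w(1)$, hence in $F(w)$, so by density $H$ contains some $s^\frown(w,B)$ with $B\subseteq B_1$. Let $x$ occur in $H$ with $\kappa_x>\operatorname{ht}(s)$. In any $p\le s^\frown(w,B)$ the sequences strictly between $s$ and $w$ have length $1$ by (E3), so their reservoirs can be shrunk to $\emptyset$. By density $H$ contains such a shrunk $p$ in which $x$ occurs. No extension of $p$ inserts a new sequence between $s$ and $x$, so only finitely many $y$ with $\operatorname{ht}(s)<\kappa_y<\kappa_x$ occur in $H$. By (E5) and (G1) the ordinals $\kappa_x$ for $x$ occurring in $H$ are unbounded in $\kappa_w$. So $\kappa_w$ has cofinality $\omega$ in $V[H]$.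

For the sequence $u$ of Lemma~\ref{lem:u}, the set of sequences of length $2$ is in $u(2)$, so by (E5) such a $w$ occurs in every generic $G\subseteq R_u$, and $G_w\in V[G]$. Hence $R_u$ adds a new $\omega$-sequence of ordinals below $\kappa$, and it is not ${<}\kappa$-distributive.
\end{example}

\section{The Prikry property and local names}\label{sec:prikry}

Let $u$ still be an arbitrary good sequence. We want to decide statements by shrinking the top reservoir only. Both here and in Section~\ref{sec:refl} we use the following observation: a set of stems that is closed under almost all one-step extensions can be made closed under all extensions.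

\begin{lemma}\label{lem:closed}
Let $N$ be a set of stems of $R_u$ such that for every $e\in N$
\[
Z_e=\{v\in\mathcal S_u:\operatorname{top}(e)\prec v\text{ and }e^\frown(v,B)\in N\text{ for all }B\in F(v)\}\in F(u).
\]
Then there is $Z\in F(u)$ such that, whenever $r$ is a stem with $\{r':r'\le r\}\subseteq N$, the stem of every $q\le r^\frown(u,Z)$ lies in $N$.
\end{lemma}

\begin{proof}
Let $Z$ be the diagonal intersection of the $Z_e$, $e\in N$. Write $q$ as in (E3), and let $e_i$ be $r'$ followed by $(v_1,C_1),\dots,(v_i,C_i)$. Then $e_0=r'\in N$. If $e_{i-1}\in N$, then $e_{i-1}\prec v_i$ by (E0) and $v_i\in Z$, so $v_i\in Z_{e_{i-1}}$ and $e_i=e_{i-1}{}^\frown(v_i,C_i)\in N$. The stem of $q$ is $e_k$.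
\end{proof}

\begin{lemma}[Prikry property]\label{lem:prikry}
For every sentence $\varphi$ of the forcing language of $R_u$ there is $A\in F(u)$ such that $(u,A)$ decides $\varphi$.
\end{lemma}

\begin{proof}
Let $L^0$ be the set of stems $t$ such that $t^\frown(u,A)$ forces $\varphi$ for some $A\in F(u)$, let $L^1$ be the same for $\neg\varphi$, and let $L=L^0\cup L^1$. We must show $\emptyset\in L$. For $t\in L^i$ fix a witness $A_t$; by (E4) $L^0$ and $L^1$ are disjoint. Let $A^0\in F(u)$ be the diagonal intersection of the $A_t$, $t\in L$. By (E0), $A^0{\uparrow}\operatorname{top}(t)\subseteq A_t$, so by (E2) one set works for all stems: $t^\frown(u,A^0)$ forces $\varphi$ for $t\in L^0$ and $\neg\varphi$ for $t\in L^1$. For a stem $t$ let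
\[
H^i_t=\{v\in\mathcal S_u:\operatorname{top}(t)\prec v\text{ and }t^\frown(v,B)\in L^i\text{ for some }B\in F(v)\}.
\]

\medskip\noindent
\emph{Claim. If $H^i_t\in u(\alpha)$ for some $0<\alpha<\operatorname{lh}(u)$, then $t\in L^i$.}

\medskip
Granting the claim, suppose $\emptyset\notin L$ and let $N$ be the set of stems not in $L$. For $t\in N$ and each $\alpha$, neither $H^0_t$ nor $H^1_t$ is in $u(\alpha)$, so $Z_t=(\mathcal S_u{\uparrow}\operatorname{top}(t))\setminus(H^0_t\cup H^1_t)\in u(\alpha)$. Lemma~\ref{lem:closed} with $r=\emptyset$ gives $Z$ such that no $q\le(u,Z)$ has its stem in $L$. But some $q\le(u,Z)$ decides $\varphi$, a contradiction.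

It remains to prove the claim; let $i=0$ and write $\varphi$ for the forced sentence (for $i=1$ replace $\varphi$ by $\neg\varphi$). The difficulty is that only one measure $u(\alpha)$ is known to see the decision, while the reservoir we construct must be large for all $u(\beta)$. We therefore build it from three parts: sequences that fit \emph{below} a good $v$ (for $\beta<\alpha$), the good $v$ themselves, and sequences \emph{below which} a good $v$ can be inserted (for $\beta>\alpha$). For $v\in H^0_t$ choose $B_v\in F(v)$ with $t^\frown(v,B_v)\in L^0$, and put $B_v=\mathcal S_v$ for the other $v\in\mathcal S_u$. By (G4) there is $B\in F(u{\restriction}\alpha)$ with $B_v=B{\downarrow}v$ for $u(\alpha)$-almost all $v$. Let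
\begin{align*}
A_<&=\{v\in B\cap A^0: B{\downarrow}v\in F(v)\},\\
A_=&=\{v\in H^0_t\cap A^0: B_v=B{\downarrow}v\},\\
A_>&=\{v\in A^0:\exists\beta\in(0,\operatorname{lh}(v))\ \ A_={\downarrow}v\in v(\beta)\}.
\end{align*}
Then $A_<\in u(\beta)$ for $0<\beta<\alpha$ by (F3) for $u{\restriction}\alpha$, $A_=\in u(\alpha)$, and $A_>\in u(\beta)$ for $\beta>\alpha$ by (G3). So $A=A_<\cup A_=\cup A_>\in F(u)$, and $A\subseteq A^0$. We show that $t^\frown(u,A)\Vdash\varphi$. Let $q\le t^\frown(u,A)$; by (E3), $q$ is some $t'\le t$ followed by $(v_1,C_1),\dots,(v_k,C_k),(u,C)$ with $v_i\in A$ and $C_i,C\subseteq A$. It suffices to find $v\in A_=$ and $q'\le q$ with $q'\le t^\frown(v,B_v)^\frown(u,A^0)$, since this condition forces $\varphi$.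

Put $(v_{k+1},C_{k+1})=(u,C)$ and let $l\le k+1$ be least with $v_l\notin A_<$; it exists since $u\notin A_<$.

\emph{Case 1: $v_l\in A_=$.} Let $v=v_l$, and obtain $q'$ from $q$ by replacing $C_i$ by $C_i\cap B$ for $i<l$ and $C_l$ by $C_l\cap B_v$.

\emph{Case 2: $v_l\notin A_=$.} There is $\beta\in(0,\operatorname{lh}(v_l))$ with $A_={\downarrow}v_l\in v_l(\beta)$: take $\beta=\alpha$ if $l=k+1$, and use $v_l\in A_>$ if $l\le k$. By (F3) for $v_l$ and $C_l\in F(v_l)$ there is $v\in A_=\cap C_l$ with $C_l{\downarrow}v\in F(v)$. Obtain $q'$ from $q$ by replacing $C_i$ by $C_i\cap B$ for $i<l$, inserting the entry $(v,C_l\cap B_v)$ just before $v_l$, and replacing $C_l$ by $C_l{\uparrow}v$.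

In both cases $q'$ is a condition. For $i<l$, $C_i\cap B=C_i\cap(B{\downarrow}v_i)\in F(v_i)$ as $v_i\in A_<$. Also $C_l\cap B_v=(C_l{\downarrow}v)\cap B_v\in F(v)$. In Case~2, $v\in C_l$ places $v$ above the preceding sequence and below $v_l$ in the order $\prec$. Since we only shrank reservoirs and inserted an element and a subset of $C_l$, $q'\le q$. Now cut $q'$ after the entry of $v$. For $i<l$ we have $v_i\in B$ and $v_i\prec v$, so $v_i\in B{\downarrow}v=B_v$, and $C_i\cap B\subseteq B{\downarrow}v_i\subseteq B_v$. By (E3) in $R_v$, the first part of $q'$ is below $t^\frown(v,B_v)$. The sequences other than $u$ and the sets in the second part are elements and subsets of $A\subseteq A^0$. By (E3) in $R_u$, $q'\le t^\frown(v,B_v)^\frown(u,A^0)$.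
\end{proof}

This proof is the only place where (G3) and (G4) are used. For a forcing $P$, an ordinal $\delta$, a set $\sigma\subseteq P\times\delta$ and a filter $H\subseteq P$ put
\[
\sigma[H]=\{\beta<\delta:\exists p\in H\ (p,\beta)\in\sigma\}.
\]
We regard $\sigma$ as a $P$-name for an element of $2^\delta$. The next lemma answers the first half of (D1): above a stem with top $w$, shrinking the top reservoir reduces a bounded subset of $\kappa_u$ to an $R_w$-name, uniformly for all such stems.

\begin{lemma}[Local names]\label{lem:local}
Let $w\in\mathcal S_u$, $\lambda<\kappa_u$, and $\Vdash_{R_u}\dot a\subseteq\lambda$. There are $A\in F(u)$ and $\sigma\subseteq R_w\times\lambda$ such that $r^\frown(u,A)\Vdash\dot a=\sigma[\dot G_w]$ for all $r\in R_w$.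
\end{lemma}

\begin{proof}
For $(r,\beta)\in R_w\times\lambda$ let $D_{r,\beta}=\{q\in Q_w:r^\frown q\Vdash\beta\in\dot a\}$. By Lemma~\ref{lem:prikry} some $(u,A_{r,\beta})$ decides in $R_u$ whether the generic filter meets $D_{r,\beta}$. Let $\sigma$ be the set of $(r,\beta)$ for which the decision is positive, and let $A=\bigcap_{r,\beta}A_{r,\beta}\cap(\mathcal S_u{\uparrow}w)$. Then $A\in F(u)$ since $|R_w\times\lambda|<\kappa_u$ by (E0), and $(u,A)\in Q_w$. As $Q_w$ is the set of all conditions below a fixed one, a $Q_w$-generic $K$ is the trace on $Q_w$ of the $R_u$-generic filter it generates. So if $(u,A)\in K$, then $K$ meets $D_{r,\beta}$ exactly when $(r,\beta)\in\sigma$.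

Let $r_0{}^\frown(u,A)\in G$ with $r_0\in R_w$, and let $G\cap P_w$ correspond to $G_w\times K$; then $(u,A)\in K$. Since $P_w$ is the cone below $p_w\in G$, we have $\beta\in\dot a[G]$ if and only if some member of $G\cap P_w$ forces $\beta\in\dot a$, if and only if $K$ meets $D_{r,\beta}$ for some $r\in G_w$, if and only if $\beta\in\sigma[G_w]$.
\end{proof}

\section{Reflecting dense sets to $R_{u\restriction\tau}$}\label{sec:refl}

From now on we assume $(H)_\theta$, and $u$ is the sequence of Lemma~\ref{lem:u}. The forcings $R_u$ and $R_{u\restriction\tau}$, $1\le\tau<\theta$, have the same stems, which we simply call stems. To reflect a property of $R_u$ to the forcings $R_x$ with $x\prec u$, we must verify it in $M$ at a seed $u{\restriction}\tau$, so we must first transfer it from $R_u$ to $R_{u\restriction\tau}$.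

We note what is absolute. Since $V_{\kappa+1}\subseteq M$ and $F^M(u{\restriction}\tau)=F(u{\restriction}\tau)$, we have $R^M_{u\restriction\tau}=R_{u\restriction\tau}$. For any forcing $P$, names $\sigma,\sigma'\subseteq P\times\delta$ and $\beta<\delta$: $p\Vdash\beta\in\sigma$ if and only if $T_\beta=\{p':\exists p''\ge p'\ (p'',\beta)\in\sigma\}$ is dense below $p$; $p\Vdash\beta\notin\sigma$ if and only if no $p'\le p$ is in $T_\beta$; $p\Vdash\sigma(\beta)\ne\sigma'(\beta)$ if and only if the conditions forcing $\beta$ into one of the two sets and out of the other are dense below $p$; and $p\Vdash\sigma\ne\sigma'$ if and only if the conditions forcing $\sigma(\beta)\ne\sigma'(\beta)$ for some $\beta$ are dense below $p$. All quantifiers range over $P$ and $\delta$. Hence: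
\begin{itemize}
\item[(Abs)] For $P=R_{u\restriction\tau}$ and parameters in $M$, these relations, and the predensity of a subset of $P$, are absolute between $M$ and $V$.
\end{itemize}

The reason for reflection is a counting one. To enter a dense set $D$ from a stem, one adds finitely many entries, each chosen from a set that is large for one measure $u(\alpha)$. There are only $\kappa$ stems, so the measures needed are bounded below $\theta$.

\begin{lemma}[Reflection]\label{lem:refl}
Let $D\subseteq R_u$ be open dense, let $L$ be the set of stems $r$ with $r^\frown(u,A)\in D$ for some $A\in F(u)$, and fix such an $A=A_r$ for $r\in L$. There is $\tau^*$ with $1\le\tau^*<\theta$ such that for all $\tau\in[\tau^*,\theta)$ the set $\{r^\frown(u{\restriction}\tau,A_r):r\in L\}$ is predense in $R_{u\restriction\tau}$.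
\end{lemma}

\begin{proof}
Note that $A_r\in F(u)\subseteq F(u{\restriction}\tau)$, so the displayed objects are conditions. For a stem $e$ and a set $N$ of stems let
\[
H(e,N)=\{v\in\mathcal S_u:\operatorname{top}(e)\prec v\text{ and }e^\frown(v,B)\in N\text{ for some }B\in F(v)\}.
\]
Let $L_0=L$, let $L_{n+1}$ consist of $L_n$ and all stems $e$ with $H(e,L_n)\in u(\alpha)$ for some $0<\alpha<\theta$, and let $L_\infty=\bigcup_nL_n$. Each $L_n$ is downward closed in the order of stems. For $n=0$ this follows from (E2) and openness of $D$. If $e'\le e$, then $e'^\frown(v,B)\le e^\frown(v,B)$ by (E2) in $R_v$, so $H(e,L_n)\subseteq H(e',L_n)$ if $L_n$ is downward closed, which gives the step to $n+1$. For $e\in L_\infty$ let $n(e)$ be least with $e\in L_{n(e)}$, and if $n(e)>0$ fix $\alpha(e)$ with $H(e,L_{n(e)-1})\in u(\alpha(e))$. Let $\tau^*\ge1$ be above all $\alpha(e)$. We can take $\tau^*<\theta$ because there are at most $\kappa$ stems and $\theta>\kappa$ is regular.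

\emph{Every stem $r$ has some $r'\le r$ in $L_\infty$.} Let $N$ be the set of stems outside $L_\infty$ and let $e\in N$. For each $\alpha$ and $n$, $H(e,L_n)\notin u(\alpha)$, since otherwise $e\in L_{n+1}$. By countable completeness $H(e,L_\infty)=\bigcup_nH(e,L_n)\notin u(\alpha)$, so $Z_e=(\mathcal S_u{\uparrow}\operatorname{top}(e))\setminus H(e,L_\infty)\in F(u)$. Take $Z$ from Lemma~\ref{lem:closed}. If all $r'\le r$ were in $N$, then the stem of any $q\le r^\frown(u,Z)$ would be in $N$; but the stem of a $q\in D$ is in $L_0$.

\emph{Predensity.} Let $\tau\in[\tau^*,\theta)$ and $p=e^\frown(u{\restriction}\tau,B)\in R_{u\restriction\tau}$ with $B\in F(u{\restriction}\tau)$. Consider stems $e'\in L_\infty$ with $e'^\frown(u{\restriction}\tau,B)\le p$. There is one by the previous paragraph and (E2); take one with $n=n(e')$ least. Suppose $n>0$. As $\alpha(e')<\tau$, (E5) in $R_{u\restriction\tau}$ gives $v\in H(e',L_{n-1})\cap B$ with $B{\downarrow}v\in F(v)$. Let $B'\in F(v)$ with $e'^\frown(v,B')\in L_{n-1}$ and put $e''=e'^\frown(v,B'\cap B)$. Then $e''\in L_{n-1}$ by downward closure,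 and $e''^\frown(u{\restriction}\tau,B)\le e'^\frown(u{\restriction}\tau,B)\le p$ by (E1), contradicting minimality. So $e'\in L$, and $e'^\frown(u{\restriction}\tau,B\cap A_{e'})$ extends both $p$ and $e'^\frown(u{\restriction}\tau,A_{e'})$.
\end{proof}

\section{Inaccessibility of $\kappa$ and a dominating scale}\label{sec:inacc}

Let $G\subseteq R_u$ be generic. For $0<\tau<\theta$ put
\[
D_\tau=\{\kappa_x: x\in\Gamma_\tau\text{ occurs in }G\}.
\]
Each $D_\tau$ is unbounded in $\kappa$: given a condition and $\varepsilon<\kappa$, apply (E5) with $H=\{x\in\Gamma_\tau:\varepsilon\prec x\}\in u(\tau)$. The sets $D_\tau$ become sparser as $\tau$ grows, in the following sense.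

\begin{lemma}\label{lem:closure}
Let $\Vdash\dot g:\kappa\to\kappa$. There is $\tau_g$ with $1\le\tau_g<\theta$ such that for all $\tau\in[\tau_g,\theta)$,
\[
\Vdash\ \exists\varepsilon<\kappa\ \forall\delta\in\dot D_\tau\setminus\varepsilon\quad \dot g[\delta]\subseteq\delta .
\]
\end{lemma}

\begin{proof}
For $\alpha<\kappa$ apply Lemma~\ref{lem:refl} to the open dense set of conditions deciding $\dot g(\alpha)$, obtaining $L_\alpha$, sets $A^\alpha_r$ and $\tau^*_\alpha$. For $r\in L_\alpha$ let $r^\frown(u,A^\alpha_r)\Vdash\dot g(\alpha)=\beta^\alpha_r$. Let $\tau_g=\sup_\alpha\tau^*_\alpha<\theta$ and fix $\tau\in[\tau_g,\theta)$. We show that for a $u(\tau)$-typical $x$ the filter $G_x$ already determines $g{\restriction}\kappa_x$ with values below $\kappa_x$. Let $T$ be the set of $x\in\mathcal S_u$ such that for every $\alpha<\kappa_x$: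
\begin{itemize}
\item[(a)] $\beta^\alpha_r<\kappa_x$ for all $r\in L_\alpha$ with $r\prec x$;
\item[(b)] $\{r^\frown(x,A^\alpha_r{\downarrow}x):r\in L_\alpha,\ r\prec x,\ A^\alpha_r{\downarrow}x\in F(x)\}$ is predense in $R_x$.
\end{itemize}
Then $T\in u(\tau)$. Indeed, for $\alpha<\kappa$ and $r\in V_\kappa$, (J1)--(J3) give $r\in j(L_\alpha)\Leftrightarrow r\in L_\alpha$, $j(\beta^\alpha_r)=\beta^\alpha_r<\kappa$, and $j(A^\alpha_r)\cap V_\kappa=A^\alpha_r\in F(u{\restriction}\tau)$. So (b) for $u{\restriction}\tau$ in $M$ is the conclusion of Lemma~\ref{lem:refl}, by (Abs). Let $A^\Delta\in F(u)$ be the diagonal intersection of the $A^\alpha_r$, indexed by the pairs $(\alpha,r)$ with $r\in L_\alpha$. By Lemma~\ref{lem:gamma}, $A'=A^\Delta\cap(T\cup(\mathcal S_u\setminus\Gamma_\tau))\in F(u)$.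

Given a condition $s^\frown(u,B)$, let $A=B\cap A'$ and $\varepsilon=\operatorname{ht}(s)+1$; we show that $s^\frown(u,A)$ forces the statement with this $\varepsilon$. Let $s^\frown(u,A)\in G$, let $x\in\Gamma_\tau$ occur in $G$ with $\delta=\kappa_x\ge\varepsilon$, and let $\alpha<\delta$. By Lemma~\ref{lem:tail}, $x\in A$, so $x\in T\cap A^\Delta$. By (b) and genericity of $G_x$ there is $r\in L_\alpha$, $r\prec x$, with $\rho=r^\frown(x,A^\alpha_r{\downarrow}x)\in G_x$, and $\rho^\frown(u,A)\in G$ by Lemma~\ref{lem:tail}. Since $(\alpha,r)\prec x$, the definition of $A^\Delta$ gives $x\in A^\alpha_r$ and $A{\uparrow}x\subseteq A^\alpha_r$. By (E2) and (E1),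
\[
\rho^\frown(u,A)\le r^\frown(x,A^\alpha_r{\downarrow}x)^\frown(u,A^\alpha_r)\le r^\frown(u,A^\alpha_r).
\]
So $\dot g[G](\alpha)=\beta^\alpha_r<\delta$ by (a).
\end{proof}

\begin{proposition}\label{prop:inacc}
In $V[G]$, $\kappa$ is inaccessible, cardinals $\ge\kappa$ are preserved, $2^\kappa=(2^\kappa)^V$, and $\mathfrak b(\kappa)=\mathfrak d(\kappa)=\theta$.
\end{proposition}

\begin{proof}
\emph{Regularity.} Let $g:\gamma\to\kappa$ in $V[G]$ with $\gamma<\kappa$, and extend $g$ to $\kappa$ by the value $0$. By Lemma~\ref{lem:closure} and unboundedness of $D_\tau$ there is $\delta$ with $\gamma<\delta<\kappa$ and $g[\gamma]\subseteq\delta$. So no $\gamma<\kappa$ maps cofinally into $\kappa$, and $\kappa>\omega$ is a regular cardinal.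

\emph{Strong limit.} Suppose $p$ forces that $\dot a_i$, $i<\kappa$, are distinct subsets of $\gamma<\kappa$; we may assume $\Vdash\dot a_i\subseteq\gamma$. By (E5) we may assume $p=s^\frown(u,A)$ with $s\in R_w$ for some $w$. Lemma~\ref{lem:local} gives $A_i\in F(u)$ and $\sigma_i\subseteq R_w\times\gamma$ with $s^\frown(u,A_i)\Vdash\dot a_i=\sigma_i[\dot G_w]$. As $2^{|R_w\times\gamma|}<\kappa$, there are $i\ne i'$ with $\sigma_i=\sigma_{i'}$, and $s^\frown(u,A\cap A_i\cap A_{i'})\le p$ forces $\dot a_i=\dot a_{i'}$, a contradiction. So $2^{|\gamma|}<\kappa$ in $V[G]$.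

\emph{Larger cardinals.} By the $\kappa^+$-c.c.\ (E4), cardinals above $\kappa$ are preserved and regular cardinals above $\kappa$ stay regular. A subset of $\kappa$ in $V[G]$ has a name given by a $\kappa$-sequence of antichains, each of size at most $\kappa$, so there are at most $|R_u|^\kappa\le(2^\kappa)^\kappa=2^\kappa$ such names in $V$.

\emph{Bounding and dominating.} Let $d_\tau(i)=\min(D_\tau\setminus(i+1))$. If $g=\dot g[G]$, $\tau\ge\tau_g$ and $\varepsilon$ is as in Lemma~\ref{lem:closure}, then for $i\ge\varepsilon$ we have $i<d_\tau(i)\in D_\tau\setminus\varepsilon$, so $g(i)<d_\tau(i)$. Hence $\{d_\tau:0<\tau<\theta\}$ is dominating and $\mathfrak d(\kappa)\le\theta$. If $(g_\zeta)_{\zeta<\mu}\in V[G]$ with $\mu<\theta$, take in $V$ a sequence of names $\dot g_\zeta$ with $\Vdash\dot g_\zeta:\kappa\to\kappa$, and $\tau<\theta$ above all $\tau_{g_\zeta}$. Then $d_\tau$ bounds all $g_\zeta$, so $\mathfrak b(\kappa)\ge\theta$. Now use $\mathfrak b(\kappa)\le\mathfrak d(\kappa)$.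
\end{proof}

\begin{remark}\label{rem:theta}
So far we have used only that $\theta$ is regular and $\kappa<\theta\le 2^\kappa$. For $\theta=\kappa^+$ the same construction gives a model in which $\kappa$ is inaccessible and $\mathfrak b(\kappa)=\kappa^+$, so that $\mathrm{BC}(\kappa)$ fails there by Theorem~\ref{thm:nec}. Thus the bound $\theta\ge\kappa^{++}$ cannot be dropped from Theorem~\ref{thm:main}; it is used once, at the end of Step~2 below.
\end{remark}

\section{Sets of size $\kappa^+$ are not strong measure zero}\label{sec:main}

\begin{proof}[Proof of Theorem~\ref{thm:main}(2)]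
A function $f$ that works for a subset of $X$ works for $X$, so we may assume $|X|=\kappa^+$, and $\kappa^+$ is the same in $V$ and $V[G]$. Suppose that $p_0=s^\frown(u,A_0)$ forces that $\{\dot x_\xi:\xi<\kappa^+\}$, listed without repetition, is a counterexample: for every $f$ with infinite values it is covered by some sequence $(Y_i)$ as in (2). Changing the names outside the cone below $p_0$, using $\kappa^+$ distinct elements of $2^\kappa\cap V$, we assume $\Vdash\dot x_\xi\in 2^\kappa$ and $\Vdash\dot x_\xi\ne\dot x_\eta$ for $\xi\ne\eta$.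

\medskip\noindent
\textbf{Step 1: local names for the points.} For $\xi<\kappa^+$ and $w\in\mathcal S_u$, Lemma~\ref{lem:local} applied to $\dot x_\xi{\restriction}\kappa_w$ gives $A^\xi_w\in F(u)$ and $x^\xi_w\subseteq R_w\times\kappa_w$. Let $A^\xi\in F(u)$ be the diagonal intersection of the $A^\xi_w$, $w\in\mathcal S_u$. Then $A^\xi{\uparrow}w\subseteq A^\xi_w$, so by (E2)
\begin{equation}\label{eq:local}
r^\frown(u,A)\Vdash\dot x_\xi{\restriction}\kappa_w=x^\xi_w[\dot G_w]\qquad(w\in\mathcal S_u,\ r\in R_w,\ A\in F(u),\ A\subseteq A^\xi).
\end{equation}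
For $0<\tau<\theta$ let
\[
x^{\xi,\tau}=j(\langle x^\xi_w:w\in\mathcal S_u\rangle)_{u\restriction\tau}\subseteq R_{u\restriction\tau}\times\kappa ,
\]
an $R_{u\restriction\tau}$-name for an element of $2^\kappa$. It plays the role of $j(x){\restriction}\kappa$ in Lemma~\ref{lem:guess}. If $\dot x_\xi$ is the canonical name of some $x\in V$, one may take $x^\xi_w=R_w\times(x\cap\kappa_w)$, and then $x^{\xi,\tau}=R_{u\restriction\tau}\times x$ is again a name for $x$. In general we have to prove that distinct $\xi$ give names for distinct points.

\medskip\noindent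
\textbf{Step 2: choice of $\tau$.} \emph{For $\xi\ne\eta$ there is $\tau_{\xi\eta}\in[1,\theta)$ such that $\Vdash_{R_{u\restriction\tau}}x^{\xi,\tau}\ne x^{\eta,\tau}$ for all $\tau\in[\tau_{\xi\eta},\theta)$.}

The set $D=\{p:\exists\beta<\kappa\ \ p\Vdash\dot x_\xi(\beta)\ne\dot x_\eta(\beta)\}$ is open dense. Lemma~\ref{lem:refl} gives $L$, sets $A_r$, and $\tau^*=:\tau_{\xi\eta}$; let $\beta_r$ witness $r^\frown(u,A_r)\in D$. Fix $r\in L$ and let $v\in A_r$ satisfy $\operatorname{top}(r)\prec v$, $\beta_r<\kappa_v$ and $A_r{\downarrow}v\in F(v)$. The set of these $v$ is in $F(u)$ by (G1) and (F3). We claim that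
\begin{equation}\label{eq:star}
r^\frown(v,A_r{\downarrow}v)\Vdash_{R_v}x^\xi_v(\beta_r)\ne x^\eta_v(\beta_r).
\end{equation}
Otherwise some $r'\le r^\frown(v,A_r{\downarrow}v)$ in $R_v$ forces $x^\xi_v(\beta_r)=x^\eta_v(\beta_r)$. Let $q=r'^\frown(u,A_r\cap A^\xi\cap A^\eta)$. By (E2) and (E1), $q\le r^\frown(v,A_r{\downarrow}v)^\frown(u,A_r)\le r^\frown(u,A_r)$, so $q\Vdash\dot x_\xi(\beta_r)\ne\dot x_\eta(\beta_r)$. But if $q\in G$, then $r'\in G_v$ and $G_v$ is $R_v$-generic, so \eqref{eq:local} gives $x_\xi(\beta_r)=x^\xi_v[G_v](\beta_r)=x^\eta_v[G_v](\beta_r)=x_\eta(\beta_r)$, a contradiction.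

Now let $\tau\ge\tau_{\xi\eta}$. Since \eqref{eq:star} holds for $u(\tau)$-almost all $v$, and $j(r)=r$, $j(\beta_r)=\beta_r$, $j(A_r)\cap V_\kappa=A_r$, we get that $r^\frown(u{\restriction}\tau,A_r)$ forces $x^{\xi,\tau}(\beta_r)\ne x^{\eta,\tau}(\beta_r)$ in $M$, hence in $V$ by (Abs). These conditions, for $r\in L$, form a predense subset of $R_{u\restriction\tau}$, which proves the statement.

There are $\kappa^+$ pairs $(\xi,\eta)$ and $\theta>\kappa^+$ is regular, so we can \emph{fix $\tau<\theta$ above all $\tau_{\xi\eta}$}.

\medskip\noindent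
\textbf{Step 3: the function $f$ and local names for the guesses.} In $V[G]$ let
\[
f(i)=\min\bigl(D_\tau\setminus(\max(i,\operatorname{ht}(s))+1)\bigr).
\]
Its values are infinite, being inaccessible in $V$; they are taken above $\operatorname{ht}(s)$ so that Lemma~\ref{lem:tail} applies. By assumption there is a name $\langle\dot Y_i:i<\kappa\rangle$ such that $p_0$ forces $\dot Y_i\subseteq 2^{\dot f(i)}$, $|\dot Y_i|\le|\dot f(i)|$ and $\{\dot x_\xi:\xi<\kappa^+\}\subseteq\bigcup_i\bigcup_{\eta\in\dot Y_i}[\eta]$.

The function $f$ takes the same value $\delta$ many times, so we collect the guesses by level. Since $f(i)=\delta$ implies $i<\delta$, the set $\bigcup\{Y_i:f(i)=\delta\}\subseteq 2^\delta$ has at most $|\delta|\cdot|\delta|=|\delta|$ elements. (This is why allowing $|f(i)|$ guesses at stage $i$ costs nothing.) For $w\in\Gamma_\tau$ and $\delta=\kappa_w$ let $\dot e_w$ be a name with $\Vdash\dot e_w:\delta\to 2^\delta$ such that $p_0$ forces $\bigcup\{\dot Y_i:\dot f(i)=\delta\}\subseteq\operatorname{ran}(\dot e_w)$. Apply Lemma~\ref{lem:local} to each $\dot e_w(k)$, $k<\delta$,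 and intersect the $\delta<\kappa$ resulting sets. This gives $A_w\in F(u)$ and $z^w_k\subseteq R_w\times\delta$ with
\begin{equation}\label{eq:guesses}
r^\frown(u,A_w)\Vdash\forall k<\kappa_w\ \ \dot e_w(k)=z^w_k[\dot G_w]\qquad(r\in R_w).
\end{equation}
Let $A^*\in F(u)$ be the diagonal intersection of the $A_w$, $w\in\Gamma_\tau$, so that $A^*{\uparrow}w\subseteq A_w$.

\medskip\noindent
\textbf{Step 4: a point that is never guessed.} As $u{\restriction}\tau\in j(\Gamma_\tau)$, the sequence
\[
\langle z^*_k:k<\kappa\rangle=j\bigl(\langle\langle z^w_k:k<\kappa_w\rangle:w\in\Gamma_\tau\rangle\bigr)_{u\restriction\tau}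
\]
is defined and consists of $R_{u\restriction\tau}$-names $z^*_k\subseteq R_{u\restriction\tau}\times\kappa$. Fix $k<\kappa$ and call $\xi$ \emph{$k$-bad} if some $r_\xi\in R_{u\restriction\tau}$ forces $x^{\xi,\tau}=z^*_k$. For distinct $k$-bad $\xi,\eta$ a common extension of $r_\xi$ and $r_\eta$ would force $x^{\xi,\tau}=x^{\eta,\tau}$, contrary to Step~2. So the $r_\xi$ form an antichain, and by the $\kappa^+$-c.c.\ of $R_{u\restriction\tau}$ (E4) at most $\kappa$ ordinals are $k$-bad. Hence some $\xi<\kappa^+$ is not $k$-bad for any $k<\kappa$, that is,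
\[
\Vdash_{R_{u\restriction\tau}}x^{\xi,\tau}\ne z^*_k\qquad\text{for all }k<\kappa .
\]
By (Abs) this holds in $M$, which means
\[
E=\{w\in\Gamma_\tau:\forall k<\kappa_w\ \ \Vdash_{R_w}x^\xi_w\ne z^w_k\}\in u(\tau).
\]
By Lemma~\ref{lem:gamma}, $A'=E\cup(\mathcal S_u\setminus\Gamma_\tau)\in F(u)$.

\medskip\noindent
\textbf{Step 5: the contradiction.} Let $A=A_0\cap A'\cap A^*\cap A^\xi$ and $q=s^\frown(u,A)\le p_0$. Let $q\in G$, $i<\kappa$ and $\delta=f(i)$. Then $\delta>\operatorname{ht}(s)$ and $\delta=\kappa_w$ for some $w\in\Gamma_\tau$ occurring in $G$. By Lemma~\ref{lem:tail}, $w\in A\subseteq A'$, so $w\in E$; and $r^\frown(u,A)\in G$ for any $r\in G_w$. By \eqref{eq:local}, $x_\xi{\restriction}\delta=x^\xi_w[G_w]$. Since $A{\uparrow}w\subseteq A_w$, (E2) and \eqref{eq:guesses} give $e_w(k)=z^w_k[G_w]$ for all $k<\delta$. Since $w\in E$ and $G_w$ is $R_w$-generic, $x_\xi{\restriction}\delta\ne e_w(k)$ for all $k<\delta$. As $p_0\in G$, $Y_i\subseteq\operatorname{ran}(e_w)$, so $x_\xi{\restriction}f(i)\notin Y_i$. Since $i$ was arbitrary, $x_\xi\notin\bigcup_i\bigcup_{\eta\in Y_i}[\eta]$,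 which contradicts $p_0\in G$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}, remaining items]
The size and chain condition of $R_u$ are (E4), and (1) is part of Proposition~\ref{prop:inacc}. Work in $V[G]$. For (3), sets of size at most $\kappa$ are strong measure zero by Section~\ref{sec:intro}. If $|X|>\kappa$, take $f$ from (2). A cover $(\eta_i)$ with $\eta_i\in 2^{f(i)}$ would give the sets $Y_i=\{\eta_i\}$, which satisfy $|Y_i|\le|f(i)|$ as $f(i)$ is infinite; so $X$ is not strong measure zero. For (4), $\mathfrak b(\kappa)=\mathfrak d(\kappa)=\theta$ by Proposition~\ref{prop:inacc}, $\operatorname{non}(\mathrm{SMZ}_\kappa)=\kappa^+$ by (3), and $\operatorname{cov}(\mathcal M_\kappa)=\kappa^+$ by Theorem~\ref{thm:nec}.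
\end{proof}

It remains to obtain $(H)_\theta$, which needs a strong embedding together with $2^\kappa\ge\kappa^{++}$. Recall that $\kappa$ is \emph{supercompact} if for every cardinal $\mu$ there is an elementary $j:V\to M$ with $M$ transitive, critical point $\kappa$, $j(\kappa)>\mu$, and $M$ closed under $\mu$-sequences. A forcing is \emph{${<}\kappa$-directed closed} if every directed set of fewer than $\kappa$ conditions has a lower bound. Laver's theorem states that if $\kappa$ is supercompact, there is a forcing extension in which $\kappa$ is supercompact and remains so after every ${<}\kappa$-directed closed forcing.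

\begin{proof}[Proof of Theorem~\ref{thm:con}]
Let $\kappa$ be supercompact and pass to the extension given by Laver's theorem. Over it force with $\operatorname{Add}(\kappa,\kappa^{++})$, the partial functions from $\kappa^{++}\times\kappa$ to $2$ of size less than $\kappa$, ordered by reverse inclusion. This forcing is ${<}\kappa$-directed closed (take unions), so $\kappa$ remains supercompact. It is $\kappa^+$-c.c.\ by the $\Delta$-system lemma and $\kappa^{<\kappa}=\kappa$, so $\kappa^+$ and $\kappa^{++}$ are preserved, and it adds $\kappa^{++}$ distinct subsets of $\kappa$. In the resulting model $2^\kappa\ge\kappa^{++}$. Take $j:V\to M$ with critical point $\kappa$ and $M$ closed under $|V_{\kappa+2}|$-sequences. By (J2), $V_{\kappa+1}\subseteq M$; every element of $V_{\kappa+2}$ is a subset of $V_{\kappa+1}$ of size at most $|V_{\kappa+2}|$, so it belongs to $M$. Thus $(H)_{\kappa^{++}}$ holds, and Theorem~\ref{thm:main} gives an extension in which $\kappa$ is inaccessible and $\mathrm{BC}(\kappa)$ holds.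
\end{proof}

\begin{thebibliography}{1}

\bibitem{Chapman}
Nick Steven Chapman, \emph{Strong measure zero subsets of the higher Cantor\dots}, 2023.
\texttt{https://repositum.tuwien.at/\allowbreak bitstream/\allowbreak 20.500.12708/\allowbreak 176777/\allowbreak 1/\allowbreak Chapman\%20\allowbreak Nick\%20\allowbreak Steven\%20\allowbreak -\%20\allowbreak 2023\%20\allowbreak -\%20\allowbreak Strong\%20\allowbreak measure\%20\allowbreak zero\%20\allowbreak subsets\%20\allowbreak of\%20\allowbreak the\%20\allowbreak higher\%20\allowbreak cantor...pdf}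

\end{thebibliography}
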